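\title{Closed four-manifolds with infinite $\kappa$-invariant}

\begin{abstract}
The $\kappa$-invariant of a closed manifold is the least $k$ for which the conformal Laplacian of suitable metrics has $k$-th eigenvalue $1$ while all lower eigenvalues are arbitrarily close to $0$. We show that it can be infinite: this happens for a product of two surfaces of genus at least $2$, for the quintic surface, and for every closed connected oriented four-manifold on which an integer combination of Seiberg--Witten monopole classes has positive square. On such a manifold $\mu_0<0$ and $\mu_k-\mu_0\le C_k|\mu_0|$ for all metrics, with explicit $C_k$. The proof uses the pointwise norms of twisted harmonic spinors as test functions and shows, with a Gaussian random spinor, that these norms cannot all lie close to a space of small dimension.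
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $M$ be a closed oriented manifold of dimension $n\ge3$. The \emph{conformal Laplacian} of a Riemannian metric $g$ on $M$ is
\[
L_g=\Delta_g+\frac{n-2}{4(n-1)}\,s_g ,
\]
where $\Delta_g=d^*d$ and $s_g$ is the scalar curvature. It is an elliptic operator of second order, essentially self-adjoint in $L^2(M)$, and we write $\mu_0(g)\le\mu_1(g)\le\cdots$ for its eigenvalues, repeated according to multiplicity. Under scaling $\mu_i(t^2g)=t^{-2}\mu_i(g)$, and for a smooth function $u>0$
\begin{equation}\label{eq:yamabe}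
s_{u^{4/(n-2)}g}=\frac{4(n-1)}{n-2}\,u^{-\frac{n+2}{n-2}}\,L_gu .
\end{equation}
If $M$ is connected, then $\mu_0(g)$ is simple and has a positive eigenfunction, the \emph{ground state}; inserting it in \eqref{eq:yamabe} gives a conformal metric whose scalar curvature has the sign of $\mu_0(g)$ at every point. So $M$ carries a metric of positive scalar curvature exactly when $L_g$ is a positive operator for some $g$. When there is no such metric, one can still ask for operators $L_g$ that are positive apart from a fixed number of eigenvalues which are negligible compared with the rest.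

\begin{definition}\label{def:kappa}
An integer $k\ge0$ is \emph{admissible} for $M$ if for every $\varepsilon>0$ there is a metric $g_\varepsilon$ on $M$ with
\[
\mu_k(g_\varepsilon)=1,\qquad |\mu_i(g_\varepsilon)|<\varepsilon\quad\text{for }0\le i<k .
\]
The \emph{$\kappa$-invariant} $\kappa(M)$ is the smallest admissible integer, and $\kappa(M)=\infty$ if there is none.
\end{definition}

The following properties are recorded in \cite{Report}.
\begin{itemize}
\item[(K1)] $\kappa(M_1\sqcup M_2)=\kappa(M_1)+\kappa(M_2)$.
\item[(K2)] $\kappa(M)=0$ if and only if $M$ carries a metric of positive scalar curvature.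
\item[(K3)] If $M$ carries a metric with $s\ge0$, then $\kappa(M)\le b_0(M)$.
\item[(K4)] If $M$ is simply connected and $n\ge5$, then $\kappa(M)<\infty$.
\end{itemize}
Property (K2) is the remark above together with scaling. For (K3), think of a connected scalar-flat manifold such as a flat torus: there $\mu_0=0<\mu_1$, and one rescaled metric serves for all $\varepsilon$. We also use the surgery theorem of B\"ar and Dahl \cite{BD}:
\begin{itemize}
\item[(K5)] $\kappa$ does not increase under surgery of codimension at least $3$.
\end{itemize}
A connected sum arises from the disjoint union by a surgery of codimension $n$, so for instance a connected sum of $k$ tori has $\kappa\le k$.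

The question, posed in \cite{Report}, is whether there is a closed manifold of some dimension $n\ge3$ with $\kappa(M)=\infty$. Properties (K2)--(K5) all bound $\kappa$ from above, and the space of metrics is large, so one might well guess that $\kappa$ is always finite. On the other hand the obvious attempt fails: blowing up a fixed metric makes $\mu_0$ small, but it pushes more and more eigenvalues below $1$. The next lemma removes the normalization and shows what has to be proved.

\begin{lemma}\label{lem:ratio}
Suppose that $\mu_0(g)<0$ for every metric $g$ on $M$. Then $\kappa(M)$ is the least $k$ such that $\mu_k(g)/|\mu_0(g)|$ is unbounded above as $g$ ranges over all metrics, and $\kappa(M)=\infty$ if there is no such $k$.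
\end{lemma}

\begin{proof}
If $k$ is admissible, then $k\ge1$ because $\mu_0=1$ is impossible, and $\mu_k(g_\varepsilon)/|\mu_0(g_\varepsilon)|>1/\varepsilon$ is unbounded. Conversely, let $k$ be the least index with unbounded ratio. There is $C\ge1$ with $-1\le\mu_i(g)/|\mu_0(g)|\le C$ for all $i<k$ and all $g$. Choose $g$ with $\mu_k(g)/|\mu_0(g)|>C/\varepsilon$ and scale it so that $\mu_k=1$; then $|\mu_i|\le C|\mu_0|<\varepsilon$ for $i<k$. So $k$ is admissible.
\end{proof}

We therefore need a manifold on which $|\mu_0|$ controls every $\mu_k$, uniformly in the metric. In dimension four the Seiberg--Witten equations, recalled in Section~\ref{sec:sw}, provide such control.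

\begin{definition}\label{def:monopole}
Let $M$ be a closed oriented $4$-manifold. A class $c\in H^2(M;\mathbb R)$ is a \emph{monopole class} if $c=c_1(\mathcal L)$ for the determinant line bundle $\mathcal L$ of a spin$^c$ structure whose unperturbed Seiberg--Witten equations have a solution for every Riemannian metric on $M$. Reducible solutions, those with vanishing spinor, are allowed.
\end{definition}

Let $\tau$ be the signature of $M$, write $a^2=\langle a\cup a,[M]\rangle$ for $a\in H^2(M;\mathbb R)$, and put
\[
\eta=1-\frac{9\pi}{32}\approx0.1164 .
\]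

\begin{theorem}\label{thm:A}
Let $M$ be a closed connected oriented $4$-manifold, let $c_1,\dots,c_r$ be monopole classes, of spin$^c$ structures $\mathfrak c_1,\dots,\mathfrak c_r$, and let $n_1,\dots,n_r$ be integers such that $a=\sum_jn_jc_j$ satisfies $a^2>0$. Put $B=\sum_j|n_j|$ and $N_m=\frac18\big((c_1+2ma)^2-\tau\big)$ for integers $m\ge0$. Then for every metric $g$ on $M$:
\begin{itemize}
\item[(1)] $\mu_0(g)<0$;
\item[(2)] if $k\ge1$ and $m\ge0$ satisfy $N_m\ge k/\eta$, then
\[
\mu_k(g)-\mu_0(g)\le\frac6\eta\,(1+mB)\,|\mu_0(g)| .
\]
\end{itemize}
\end{theorem}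

\begin{theorem}\label{thm:B}
For $M$ as in Theorem~\ref{thm:A}, $\kappa(M)=\infty$.
\end{theorem}

\begin{proof}[Proof, given Theorem~\ref{thm:A}]
The number $N_m$ is a quadratic polynomial in $m$ with leading coefficient $a^2/2>0$. So for each $k\ge1$ there is an $m$, independent of the metric, with $N_m\ge k/\eta$, and then $\mu_k(g)/|\mu_0(g)|\le\frac6\eta(1+mB)$ for all $g$. Lemma~\ref{lem:ratio} applies.
\end{proof}

The hypothesis is one of linear algebra. If the intersection form is not negative semidefinite on the real linear span of the monopole classes of $M$, then some real combination $\sum t_jc_j$ has positive square; this persists when the $t_j$ are moved to nearby rational numbers and then multiplied by a common denominator. Theorem~\ref{thm:B} applies to every such $M$.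

Below, $b^+$ is the maximal dimension of a positive definite subspace of $H^2(M;\mathbb R)$, and $K$ is the canonical class of a symplectic or complex structure.

\begin{corollary}\label{cor:examples}
We have $\kappa(M)=\infty$ if $M$ is
\begin{itemize}
\item[(i)] a closed connected symplectic $4$-manifold with $b^+\ge2$ and $K^2>0$;
\item[(ii)] a product $\Sigma_\gamma\times\Sigma_{\gamma'}$ of closed oriented surfaces of genus $\gamma,\gamma'\ge2$;
\item[(iii)] a smooth quintic surface in $\mathbb{CP}^3$;
\item[(iv)] a complex surface of general type with $b^+\ge2$;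
\item[(v)] a closed oriented $4$-manifold with a component as in Theorem~\ref{thm:A}, for instance one of {\rm(i)--(iv)}.
\end{itemize}
\end{corollary}

Case (ii) answers the question affirmatively. The quintic is simply connected, so the dimension bound in (K4) cannot be lowered to $4$. The method is specific to dimension four, and we make no claim about $n\ne4$.

An upper bound for $\mu_k$ needs test functions of small energy. The Seiberg--Witten equations give connections whose self-dual curvature is bounded by the scalar curvature, and the index theorem then gives a space $H$ of harmonic spinors of large dimension and small energy. The functions $|\Psi|$, $\Psi\in H$, inherit the energy bound, but they do not form a linear space, so the min--max principle cannot be applied to them directly. We argue the other way round: if $\mu_k-\mu_0$ were large, all the $|\Psi|$ would be close to one $k$-dimensional space of functions, and this is impossible when $\dim H$ is large compared with $k$. Section~\ref{sec:model} carries this out by hand for $k=1$ and constant scalar curvature, Sections~\ref{sec:ground}--\ref{sec:gauss}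 prove Theorem~\ref{thm:A}, Section~\ref{sec:examples} proves Corollary~\ref{cor:examples} and discusses K\"ahler surfaces, and Section~\ref{sec:growth} shows that the growth of the bound in $k$ is optimal. From now on $n=4$, so $L_g=\Delta_g+\frac16s_g$.

\section{Dirac operators and the Seiberg--Witten equations}\label{sec:sw}

Let $(M,h)$ be a closed oriented Riemannian $4$-manifold with scalar curvature $s$. A general reference for the facts recalled here is \cite{Morgan}.

\subsection*{Spin$^c$ Dirac operators}
A spin$^c$ structure consists of Hermitian bundles $S^\pm$ of complex rank $2$ and a Clifford multiplication $\rho$: each real covector $\xi$ acts on $S=S^+\oplus S^-$ by a skew-Hermitian map $\rho(\xi)$ that exchanges $S^+$ and $S^-$ and satisfies $\rho(\xi)^2=-|\xi|^2$. The determinant line bundle is $\mathcal L=\Lambda^2S^+$. Two-forms act by $\rho(e^i\wedge e^j)=\rho(e^i)\rho(e^j)$ for orthonormal $e^i,e^j$. A $2$-form splits as $F=F^++F^-$ into self-dual and anti-self-dual parts; anti-self-dual forms act trivially on $S^+$, and $\rho$ maps the imaginary self-dual forms isomorphically onto the traceless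 Hermitian endomorphisms of $S^+$. On $S^+$ we have $\rho(e^1)\rho(e^2)=\rho(e^3)\rho(e^4)$, hence $\rho(e^1\wedge e^2+e^3\wedge e^4)^2=-4$, and every real self-dual form is a multiple of $e^1\wedge e^2+e^3\wedge e^4$ in a suitable oriented orthonormal frame. So for imaginary $F$ the operator norm on $S^+$ is $\|\rho(F^+)\|=\sqrt2\,|F^+|$; in particular it does not depend on the spin$^c$ structure.

A unitary connection $A$ on $\mathcal L$ has curvature $F_A$, an imaginary closed $2$-form, and $\frac i{2\pi}F_A$ represents $c_1(\mathcal L)$. Together with the Levi-Civita connection, $A$ determines a unitary connection $\nabla$ on $S$ and the Dirac operator $D_A=\sum_i\rho(e^i)\nabla_{e_i}$. We use three facts.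

\emph{Weitzenb\"ock formula.} On sections of $S^+$,
\begin{equation}\label{eq:weitz}
D_A^2=\nabla^*\nabla+\tfrac s4+\tfrac12\rho(F_A^+).
\end{equation}

\emph{Index.} By the Atiyah--Singer theorem, $D_A\colon\Gamma(S^+)\to\Gamma(S^-)$ has complex index $\frac18\big(c_1(\mathcal L)^2-\tau\big)$. The space of harmonic sections of $S^+$ has at least this dimension.

\emph{Twisting.} If $E$ is a Hermitian line bundle with a unitary connection of curvature $F_E$, then $S\otimes E$ is again a spin$^c$ structure, with determinant bundle $\mathcal L\otimes E^2$ and determinant curvature $F_A+2F_E$.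

Let $\Psi\in\Gamma(S^+)$ be harmonic, $D_A\Psi=0$. The function $|\Psi|$ is Lipschitz, and Kato's inequality says that $|d|\Psi||\le|\nabla\Psi|$ almost everywhere. Pairing \eqref{eq:weitz} with $\Psi$ and integrating gives
\begin{equation}\label{eq:energy}
\int_M\big|d|\Psi|\big|^2dv_h\le\int_M|\nabla\Psi|^2dv_h\le\int_M\Big(-\frac s4+\frac12\|\rho(F_A^+)\|\Big)|\Psi|^2dv_h .
\end{equation}
Only the self-dual part of the curvature enters, and this is the part that the Seiberg--Witten equations control.

\subsection*{The equations}
For $\psi\in S^+$ let $q(\psi)=\psi\otimes\psi^*-\frac12|\psi|^2\,\mathrm{Id}$. It has eigenvalues $\pm\frac12|\psi|^2$, and $q(\psi)\psi=\frac12|\psi|^2\psi$. The Seiberg--Witten equations for a connection $A$ on $\mathcal L$ and a section $\psi$ of $S^+$ are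
\[
D_A\psi=0,\qquad\rho(F_A^+)=q(\psi);
\]
solutions are smooth up to gauge. We also need a weighted version,
\begin{equation}\label{eq:weighted}
D_A\psi=0,\qquad\rho(F_A^+)=\chi\,q(\psi),
\end{equation}
with a smooth function $\chi>0$. Pair \eqref{eq:weitz} pointwise with a solution $\psi$ of \eqref{eq:weighted}, and use $\operatorname{Re}\langle\nabla^*\nabla\psi,\psi\rangle=\frac12\Delta|\psi|^2+|\nabla\psi|^2$ and $\langle q(\psi)\psi,\psi\rangle=\frac12|\psi|^4$:
\begin{equation}\label{eq:pointwise}
\tfrac12\Delta|\psi|^2+|\nabla\psi|^2+\tfrac s4|\psi|^2+\tfrac\chi4|\psi|^4=0 .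
\end{equation}
At a maximum point $x_0$ of $|\psi|^2$ we have $\Delta|\psi|^2\ge0$, so either $\psi(x_0)=0$ or $\chi(x_0)|\psi(x_0)|^2\le-s(x_0)$. Hence
\begin{equation}\label{eq:max}
\max_M|\psi|^2\le\max\Big\{0,\ \max_M\frac{-s}{\chi}\Big\},\qquad\|\rho(F_A^+)\|=\tfrac12\chi|\psi|^2 .
\end{equation}

\begin{remark}\label{rem:hyp}
Since reducible solutions count, being a monopole class carries no information by itself; the content of the hypothesis is $a^2>0$. On a spin manifold $c=0$ is a monopole class (take the trivial connection and $\psi=0$), and yet $\kappa(S^4)=0$ and $\kappa(T^4)\le1$. On $\overline{\mathbb{CP}}{}^2$ every determinant class is a monopole class: choose $A$ with harmonic curvature; then $F_A^+$ is harmonic and vanishes because $b^+=0$. Yet $\kappa(\overline{\mathbb{CP}}{}^2)=0$. Conversely, $\mathbb{CP}^2$ has classes of positive square and $\kappa=0$, so the monopole property cannot be dropped either.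
\end{remark}

\section{A model case: the first gap at constant scalar curvature}\label{sec:model}

Let $c$ be a single monopole class with $c^2>0$, so $r=1$, $a=c_1=c$, $B=1$, and let $g$ have constant scalar curvature $s=-6\lambda<0$. Then $L_g=\Delta_g-\lambda$, so $\mu_0=-\lambda$, and $\nu_1=\mu_1-\mu_0$ is the first positive eigenvalue of $\Delta_g$. We show that
\[
\nu_1\le5400\,(1+m)\,\lambda\qquad\text{whenever }N_m\ge3 .
\]
In this section all norms are taken with respect to the probability measure $d\sigma=dv_g/\mathrm{vol}(g)$.

Take a Seiberg--Witten solution $(A,\psi)$ for $g$. By \eqref{eq:max} with $\chi=1$ we have $|\psi|^2\le6\lambda$ and $\|\rho(F_A^+)\|\le3\lambda$. Twist by $\mathcal L^m$: the determinant class is $(2m+1)c$, the determinant curvature is $(2m+1)F_A$, and the space $H$ of harmonic sections of $S^+\otimes\mathcal L^m$ has dimension at least $N_m\ge3$. The factor on the right of \eqref{eq:energy} is at most $\frac{6\lambda}4+\frac12(2m+1)3\lambda=3\lambda(1+m)$. The energy grows linearly in $m$ while the index grows quadratically. The Poincar\'e inequality $\|d\varphi\|^2\ge\nu_1\|\varphi-\int\varphi\,d\sigma\|^2$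 now says that, for $\Psi\in H$ with $\|\Psi\|=1$, the function $V=|\Psi|$ and its mean $v=\int V\,d\sigma\in[0,1]$ satisfy
\[
1-v^2=\|V-v\|^2\le\delta^2,\qquad\delta^2=\frac{3\lambda(1+m)}{\nu_1}.
\]
If the gap is large, every unit harmonic spinor has nearly constant length. Quantitatively, $\|V-1\|^2=2-2v\le2(1-v^2)\le2\delta^2$ and $\|V+1\|\le2$, so
\begin{equation}\label{eq:L1}
\big\||\Psi|^2-1\big\|_{L^1}\le2\sqrt2\,\delta\qquad\text{for all }\Psi\in H,\ \|\Psi\|=1 .
\end{equation}
Take $L^2$-orthonormal $\psi_1,\psi_2,\psi_3\in H$ and their pointwise Gram matrix $G_{ij}(x)=\langle\psi_i(x),\psi_j(x)\rangle$. By \eqref{eq:L1}, $\|G_{ii}-1\|_{L^1}\le2\sqrt2\,\delta$. For $i\ne j$ put $\Psi_p=(\psi_i+\sqrt{-1}^{\,p}\psi_j)/\sqrt2$, a unit vector of $H$; polarization gives $G_{ij}=\frac12\sum_{p=0}^3\sqrt{-1}^{\,p}\big(|\Psi_p|^2-1\big)$, so $\|G_{ij}\|_{L^1}\le4\sqrt2\,\delta$. But three vectors in a fiber of rank $2$ are dependent, so $G(x)z=0$ for some unit vector $z\in\mathbb C^3$, and $1=z^*(I-G(x))z\le\sum_{i,j}|(I-G(x))_{ij}|$. Integrating,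
\[
1\le3\cdot2\sqrt2\,\delta+6\cdot4\sqrt2\,\delta=30\sqrt2\,\delta ,
\]
that is, $\delta^2\ge1/1800$, which is the claim.

The contradiction is between the large dimension of $H$ and the small rank of the fiber. Two simplifications have to be removed. If $s_g$ is not constant, then $\mu_0$ no longer bounds the scalar curvature, and \eqref{eq:energy} has to be matched with the spectrum of $L_g$; two conformal changes achieve this in Sections~\ref{sec:ground} and~\ref{sec:spinors}. If $k\ge2$, the lengths $|\Psi|$ are close to a $k$-dimensional space instead of the constants, and the Gram matrix need not be close to the identity; Section~\ref{sec:gauss} replaces polarization by averaging. Allowing several classes $c_j$ changes only the bookkeeping.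

\section{The ground state metric}\label{sec:ground}

Fix $M$ as in Theorem~\ref{thm:A} and a metric $g$. Let $u_0,u_1,\dots$ be an orthonormal basis of real $L^2(dv_g)$ with $L_gu_i=\mu_iu_i$ and $u_0>0$; this is where connectedness is used. We want a metric whose scalar curvature is expressed by $\mu_0$, and \eqref{eq:yamabe} names it:
\[
h=u_0^2\,g,\qquad w=u_0^{-2},\qquad s_h=6u_0^{-3}L_gu_0=6\mu_0w .
\]

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
Suppose $\mu_0\ge0$, so that $s_h\ge0$. For each $j$ take a Seiberg--Witten solution $(A_j,\psi_j)$ for $\mathfrak c_j$ and $h$. By \eqref{eq:max} with $\chi=1$ we get $\psi_j=0$ and $F_{A_j}^+=0$. The closed real form $\omega=\frac i{2\pi}\sum_jn_jF_{A_j}$ represents $a$ and has $\omega^+=0$, so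
\[
a^2=\int_M\omega\wedge\omega=\int_M\big(|\omega^+|^2-|\omega^-|^2\big)dv_h\le0 ,
\]
contrary to $a^2>0$.
\end{proof}

Put $\lambda=-\mu_0>0$, so that $s_h=-6\lambda w<0$ everywhere. The function $w$ is not under control, but the same function appears as the weight in a Poincar\'e inequality on $(M,h)$ whose constant is a gap of $L_g$. Since $dv_h=u_0^4\,dv_g$, let
\[
d\sigma=w\,dv_h=u_0^2\,dv_g ,
\]
and from now on let $\|\cdot\|$ denote the norm of $L^2(\sigma)$ for functions and sections. The map $\varphi\mapsto u_0\varphi$ is an isometry from $L^2(\sigma)$ onto $L^2(dv_g)$, so the functions $u_i/u_0$ form an orthonormal basis of real $L^2(\sigma)$.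

\begin{lemma}\label{lem:gap}
Let $k\ge1$, let $\nu_k=\mu_k-\mu_0>0$, and let $P$ be the orthogonal projection of real $L^2(\sigma)$ onto the span of $u_i/u_0$, $0\le i<k$. For every real Lipschitz function $\varphi$,
\[
\int_M|d\varphi|_h^2\,dv_h\ge\nu_k\,\|\varphi-P\varphi\|^2 .
\]
\end{lemma}

\begin{proof}
We have $|d\varphi|_h^2\,dv_h=u_0^2|d\varphi|_g^2\,dv_g$. Expanding both sides shows that $|d(u_0\varphi)|_g^2=u_0^2|d\varphi|_g^2+\langle du_0,d(u_0\varphi^2)\rangle_g$. Integrating the last term by parts and using $\Delta_gu_0=(\mu_0-\frac16s_g)u_0$, we obtain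
\[
\int_M|d\varphi|_h^2\,dv_h=\int_M\Big(|d(u_0\varphi)|_g^2+\frac{s_g}6(u_0\varphi)^2-\mu_0(u_0\varphi)^2\Big)dv_g .
\]
The right side is the quadratic form of $L_g-\mu_0$ at $u_0\varphi\in H^1(M)$, so it equals $\sum_i(\mu_i-\mu_0)x_i^2$, where $x_i=\int u_0\varphi\,u_i\,dv_g$ is the coefficient of $\varphi$ along $u_i/u_0$ in $L^2(\sigma)$. All terms are nonnegative, and those with $i\ge k$ add up to at least $\nu_k\sum_{i\ge k}x_i^2=\nu_k\|\varphi-P\varphi\|^2$.
\end{proof}

\section{Many harmonic spinors of small energy}\label{sec:spinors}

To combine \eqref{eq:energy} with Lemma~\ref{lem:gap}, the factor in \eqref{eq:energy} must be bounded by a multiple of $\lambda w$ at every point. The scalar curvature term is $\frac64\lambda w$. For the curvature term, solving the Seiberg--Witten equations for $h$ itself is not enough: \eqref{eq:max} with $\chi=1$ gives only $\|\rho(F_A^+)\|\le3\lambda\max w$, which is useless where $w$ is much smaller than its maximum. Formula \eqref{eq:max} also shows the remedy: with the weight $\chi=|s_h|$ the quotient $-s_h/\chi$ is the constant $1$. The weighted equations are the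 ordinary ones for a conformal metric, and this is where solvability for \emph{every} metric is needed.

Let $h'=f^2h$ with $f>0$ smooth. Use the same Hermitian bundles $S^\pm$ for both metrics, with $\rho_{h'}=f^{-1}\rho_h$ on $1$-forms and hence $\rho_{h'}=f^{-2}\rho_h$ on $2$-forms. The splitting $F=F^++F^-$ is conformally invariant, and the Dirac operator is conformally covariant: $D_A^{h'}(f^{-3/2}\psi)=f^{-5/2}D_A^h\psi$. For $\psi'=f^{-3/2}\psi$ we have $q(\psi')=f^{-3}q(\psi)$, so the equation $\rho_{h'}(F_A^+)=q(\psi')$ reads $f^{-2}\rho_h(F_A^+)=f^{-3}q(\psi)$. Thus $(A,\psi')$ solves the Seiberg--Witten equations for $h'$ if and only if $(A,\psi)$ solves \eqref{eq:weighted} for $h$ with $\chi=f^{-1}$.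

\begin{lemma}\label{lem:curv}
For each $j$ there is a unitary connection $A_j$ on the determinant bundle $\mathcal L_j$ of $\mathfrak c_j$ with $\|\rho_h(F_{A_j}^+)\|\le\frac12|s_h|=3\lambda w$ at every point.
\end{lemma}

\begin{proof}
Since $s_h<0$ everywhere, $h'=s_h^{-2}h$ is a smooth metric. A Seiberg--Witten solution for $\mathfrak c_j$ and $h'$ gives a solution $(A_j,\psi_j)$ of \eqref{eq:weighted} for $h$ with $\chi=|s_h|$. By \eqref{eq:max}, $|\psi_j|\le1$ everywhere and $\|\rho_h(F_{A_j}^+)\|=\frac12|s_h||\psi_j|^2\le\frac12|s_h|$.
\end{proof}

The spinors $\psi_j$ have done their work; only the connections are kept.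

\begin{proposition}\label{prop:spinors}
Let $k\ge1$, $m\ge0$, and let $P$ and $\nu_k$ be as in Lemma~\ref{lem:gap}. There are a Hermitian bundle of rank $2$ over $M$ and a complex vector space $H$ of smooth sections, of finite dimension $N\ge N_m$, such that
\[
\big\||\Psi|-P|\Psi|\big\|^2\le\delta^2\|\Psi\|^2\quad\text{for all }\Psi\in H,\qquad\text{where }\ \delta^2=\frac{3\lambda(1+mB)}{\nu_k}.
\]
\end{proposition}

\begin{proof}
Let $S$ be the spinor bundle of $\mathfrak c_1$ for the metric $h$, with the connection $A_1$, and let $E=\bigotimes_j\mathcal L_j^{\,mn_j}$ with the connection induced by the $A_j$. The spin$^c$ structure $S\otimes E$ has determinant class $c_1+2ma$ and determinant curvature $F=F_{A_1}+2m\sum_jn_jF_{A_j}$. Let $H$ be the space of harmonic sections of $S^+\otimes E$; by the index formula $\dim_{\mathbb C}H\ge N_m$. By Lemma~\ref{lem:curv} and the triangle inequality, $\|\rho_h(F^+)\|\le(1+2mB)\,3\lambda w$. So for $\Psi\in H$ inequality \eqref{eq:energy} gives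
\[
\int_M\big|d|\Psi|\big|_h^2\,dv_h\le\int_M\Big(\frac{6\lambda w}4+\frac12(1+2mB)\,3\lambda w\Big)|\Psi|^2dv_h=3\lambda(1+mB)\,\|\Psi\|^2 ,
\]
because $w\,dv_h=d\sigma$. Apply Lemma~\ref{lem:gap} to $\varphi=|\Psi|$.
\end{proof}

\section{Random sections and the end of the proof}\label{sec:gauss}

It remains to bound the dimension of a space of sections whose pointwise norms all lie close to a $k$-dimensional space. The bound must grow at least linearly in $k$: on a manifold with $k$ components, the locally constant sections of the trivial bundle of rank $2$ form a space of dimension $2k$, and their norms lie exactly in the $k$-dimensional space of locally constant functions. In such a situation sections live on different parts of the manifold, and no finite list of test sections as in Section~\ref{sec:model} suggests itself. We take a random section instead and measure the fluctuation of its norm in two ways. At each point the norm of a Gaussian vector in a fiber of rank $2$ fluctuates by a fixed fraction of its size, which gives total variance of order $N$. Along any fixed direction in $L^2$, however, the norm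 is a Lipschitz function of the Gaussian coefficients and has bounded variance, so $k$ directions absorb only variance of order $k$.

The second point is the \emph{Gaussian Poincar\'e inequality}: if $Z$ is a standard Gaussian vector in $\mathbb R^d$ and $\Phi\colon\mathbb R^d\to\mathbb R$ is Lipschitz with constant $\ell$, then $\operatorname{Var}\Phi(Z)\le\mathbb E|\nabla\Phi(Z)|^2\le\ell^2$.

\begin{lemma}\label{lem:gauss}
Let $\sigma$ be a smooth positive measure on a closed manifold $M$, let $H$ be an $N$-dimensional complex space of smooth sections of a Hermitian bundle of rank $2$ over $M$, and let $P$ be an orthogonal projection of rank $k$ in real $L^2(\sigma)$. If $\||\Psi|-P|\Psi|\|^2\le\delta^2\|\Psi\|^2$ for all $\Psi\in H$, then $(\eta-\delta^2)N\le k/2$.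
\end{lemma}

\begin{proof}
Let $\psi_1,\dots,\psi_N$ be an $L^2(\sigma)$-orthonormal basis of $H$, let $X_j,Y_j$ be independent standard real Gaussians, and put
\[
\zeta_j=\frac{X_j+iY_j}{\sqrt2},\qquad\Psi=\sum_{j=1}^N\zeta_j\psi_j,\qquad V=|\Psi|,\qquad\bar V(x)=\mathbb E\,V(x).
\]
The variables $|\zeta_j|^2$ are independent and exponentially distributed with mean $1$, and the law of $\zeta=(\zeta_1,\dots,\zeta_N)$ is invariant under unitary maps of $\mathbb C^N$. Also $\mathbb E\|V\|^2=\mathbb E\|\Psi\|^2=\mathbb E\sum_j|\zeta_j|^2=N$.

\emph{(i) The total variance satisfies $\mathbb E\|V-\bar V\|^2\ge\eta N$.} Fix $x\in M$. Then $\Psi(x)=T\zeta$ for a linear map $T$ from $\mathbb C^N$ to the fiber. Let $\alpha_1,\alpha_2\ge0$ be the eigenvalues of $TT^*$. By the singular value decomposition and unitary invariance, $V(x)^2$ has the law of $\alpha_1\xi_1+\alpha_2\xi_2$ with independent exponential variables $\xi_1,\xi_2$ of mean $1$; in particular $t=\mathbb E\,V(x)^2=\alpha_1+\alpha_2$. The function $\beta(\alpha_1,\alpha_2)=\mathbb E\sqrt{\alpha_1\xi_1+\alpha_2\xi_2}$ is symmetric and, as an average of concave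 functions, concave. Hence
\[
\bar V(x)=\tfrac12\beta(\alpha_1,\alpha_2)+\tfrac12\beta(\alpha_2,\alpha_1)\le\beta\big(\tfrac t2,\tfrac t2\big)=\sqrt{\tfrac t2}\;\mathbb E\sqrt{\xi_1+\xi_2}.
\]
The sum $\xi_1+\xi_2$ has density $ye^{-y}$ on $(0,\infty)$, so $\mathbb E\sqrt{\xi_1+\xi_2}=\int_0^\infty y^{3/2}e^{-y}dy=\Gamma(\frac52)=\frac34\sqrt\pi$. Therefore $\bar V(x)^2\le\frac{9\pi}{32}t$, that is, $\operatorname{Var}V(x)\ge\eta\,\mathbb E\,V(x)^2$. Integrate with respect to $\sigma$ and use $\mathbb E\|V\|^2=N$.

\emph{(ii) The variance orthogonal to the range of $P$ is at most $\delta^2N$.} The vector $(1-P)\bar V$ is the expectation of $(1-P)V$ in $L^2(\sigma)$, so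
\[
\mathbb E\|(1-P)(V-\bar V)\|^2=\mathbb E\|(1-P)V\|^2-\|(1-P)\bar V\|^2\le\delta^2\,\mathbb E\|\Psi\|^2=\delta^2N .
\]

\emph{(iii) The variance in the range of $P$ is at most $k/2$.} Let $e_1,\dots,e_k$ be an orthonormal basis of the range. Then $\mathbb E\|P(V-\bar V)\|^2=\sum_i\operatorname{Var}\langle V,e_i\rangle$. If $\Psi,\Psi'$ correspond to $(X,Y),(X',Y')\in\mathbb R^{2N}$, then
\[
\big|\langle|\Psi|-|\Psi'|,e_i\rangle\big|\le\big\||\Psi|-|\Psi'|\big\|\le\|\Psi-\Psi'\|=\tfrac1{\sqrt2}\,\big|(X,Y)-(X',Y')\big| .
\]
So $\langle V,e_i\rangle$ is Lipschitz with constant $1/\sqrt2$, and each variance is at most $\frac12$.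

By Pythagoras, $\eta N\le\mathbb E\|V-\bar V\|^2\le\delta^2N+\frac k2$.
\end{proof}

The rank of the bundle enters only in (i), and some bound on it is needed: for constant sections of a trivial bundle of rank $N$ one has $\delta=0$ with $k=1$.

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
Let $N_m\ge k/\eta$, and take $H$, $N$, $\delta$ from Proposition~\ref{prop:spinors}. If $\delta^2<\eta/2$, then Lemma~\ref{lem:gauss} gives
\[
N\le\frac k{2(\eta-\delta^2)}<\frac k\eta\le N_m\le N ,
\]
which is absurd. So $\delta^2\ge\eta/2$, and this says $\mu_k-\mu_0=\nu_k\le\frac6\eta(1+mB)\lambda$.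
\end{proof}

\section{Symplectic and complex examples}\label{sec:examples}

Let $M$ be a closed connected oriented $4$-manifold with $b^+\ge2$. For a metric $g$ and a real self-dual form $\theta$ consider the perturbed equations $D_A\psi=0$, $\rho(F_A^+)=q(\psi)+\rho(i\theta)$. For generic $\theta$ there are no reducible solutions, the solutions modulo gauge form a compact manifold, and one extracts from it an integer, the Seiberg--Witten invariant of the spin$^c$ structure, which is independent of $g$ and $\theta$ and vanishes if there are no solutions. We use the following facts.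
\begin{itemize}
\item[(S1)] If the invariant of $\mathfrak c$ is nonzero, then its determinant class is a monopole class. Indeed, for each metric there are solutions for generic small $\theta$; let $\theta\to0$ and use the compactness theorem \cite{Witten,Morgan}. The limit may be reducible, which is why Definition~\ref{def:monopole} allows this.
\item[(S2)] If $M$ is symplectic, in particular K\"ahler, then the canonical spin$^c$ structure, whose determinant class is $\pm K$, has invariant $\pm1$; see \cite{Witten} for the K\"ahler case and \cite{Taubes} in general.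
\item[(S3)] If some invariant is nonzero, then $M$ has no metric with $s>0$, so $\kappa(M)\ge1$. Indeed, the perturbation adds $\frac12\langle\rho(i\theta)\psi,\psi\rangle$ to the left side of \eqref{eq:pointwise}; if $s>0$ and $\|\rho(i\theta)\|<\frac12\min s$, evaluation at a maximum of $|\psi|^2$ forces $\psi=0$, so for small generic $\theta$ there are no solutions.
\end{itemize}
For a compact K\"ahler surface, $b^+=1+2p_g$ with $p_g=\dim H^0(K)$.

\begin{proof}[Proof of Corollary~\ref{cor:examples}]
(i) By (S1) and (S2), $c=\pm K$ is a monopole class. Apply Theorem~\ref{thm:B} with $r=1$ and $a=c$.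

(ii) The product is a K\"ahler surface. It has $b_2=2+4\gamma\gamma'$ by the K\"unneth formula and $\tau=0$ because it admits an orientation-reversing diffeomorphism, so $b^+=1+2\gamma\gamma'\ge2$. Its canonical class is the sum of the pullbacks of those of the factors, so $K^2=2(2\gamma-2)(2\gamma'-2)=8(\gamma-1)(\gamma'-1)>0$. Apply (i).

(iii) By adjunction $K$ is the hyperplane class, so $K^2=5$, $p_g=4$ and $b^+=9$. Apply (i). The quintic is simply connected by the Lefschetz hyperplane theorem.

(iv) A surface $X$ of general type is projective, and it is an $\ell$-fold blow-up of a minimal surface $X_0$ of general type, which has $K_0^2>0$. Thus $X\cong X_0\#\ell\,\overline{\mathbb{CP}}{}^2$, $H^2(X;\mathbb R)=H^2(X_0;\mathbb R)\oplus\bigoplus_i\mathbb RE_i$ with $E_i^2=-1$, and $K_X=K_0+\sum_iE_i$. Now $K_X^2=K_0^2-\ell$ may be negative, and a second monopole class is needed. Complex conjugation on $\overline{\mathbb{CP}}{}^2$ preserves the orientation and acts by $-1$ on $H^2$. In the affine chart $\mathbb C^2=\mathbb R^4$ it is a linear map $R_1\in SO(4)$. Choose a smooth path $R_t$ in $SO(4)$ from $R_0=I$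 to $R_1$ and a cutoff $\vartheta\colon[0,\infty)\to[0,1]$ that is $0$ near $0$ and $1$ on $[1,\infty)$. Replacing conjugation by $x\mapsto R_{\vartheta(|x|)}x$ in the chart gives an isotopic diffeomorphism that is the identity near the origin. Form the connected sums at these points and extend by the identity over $X_0$. The result is an orientation-preserving diffeomorphism $\Phi$ of $X$ with $\Phi^*E_i=-E_i$ and $\Phi^*K_0=K_0$. The pullback of a monopole class is a monopole class: to solve the equations of the pulled-back structure for $g$, pull back a solution for $(\Phi^{-1})^*g$. So $c_1=\pm(K_0+\sum_iE_i)$ and $c_2=\Phi^*c_1=\pm(K_0-\sum_iE_i)$, with the same sign, are monopole classes, and $a=c_1+c_2=\pm2K_0$ has $a^2=4K_0^2>0$.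

(v) This follows from additivity (K1).
\end{proof}

For K\"ahler surfaces with $b^+\ge2$ this determines $\kappa$ in two of the three possible cases. Recall that the Kodaira dimension $\mathrm{Kod}(X)\in\{-\infty,0,1,2\}$ is the growth exponent of $\dim H^0(K^j)$ as $j\to\infty$, that $\mathrm{Kod}(X)=2$ means general type, and that $\mathrm{Kod}$ and $p_g$ are unchanged by blowing up. If $b^+\ge2$, then $p_g>0$ and hence $\mathrm{Kod}(X)\ge0$.

\begin{proposition}\label{prop:kaehler}
Let $X$ be a compact K\"ahler surface with $b^+\ge2$. Then $\kappa(X)=1$ if $\mathrm{Kod}(X)=0$, $\kappa(X)\ge1$ if $\mathrm{Kod}(X)=1$, and $\kappa(X)=\infty$ if $\mathrm{Kod}(X)=2$.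
\end{proposition}

\begin{proof}
In all cases $\kappa(X)\ge1$ by (S2) and (S3), and the case $\mathrm{Kod}(X)=2$ is Corollary~\ref{cor:examples}(iv). Let $\mathrm{Kod}(X)=0$. By the classification of surfaces, a minimal K\"ahler surface of Kodaira dimension $0$ with $p_g>0$ is a torus or a K3 surface. So the minimal model $X_0$ carries a scalar-flat metric, and $\kappa(X_0)\le1$ by (K3). The Fubini--Study metric gives $\kappa(\overline{\mathbb{CP}}{}^2)=0$. Since $X\cong X_0\#\ell\,\overline{\mathbb{CP}}{}^2$ arises from the disjoint union by surgeries of codimension $4$, properties (K5) and (K1) give $\kappa(X)\le\kappa(X_0)+\ell\,\kappa(\overline{\mathbb{CP}}{}^2)\le1$.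
\end{proof}

\section{Growth in $k$}\label{sec:growth}

Since the index is quadratic in $m$ and the energy is linear in $m$, Theorem~\ref{thm:A} bounds $\mu_k/|\mu_0|$ by a quantity of order $\sqrt k$. We make this explicit for one class.

\begin{proposition}\label{prop:growth}
Let $M$ be a closed connected oriented $4$-manifold with a monopole class $c$, $c^2>0$. For every metric $g$, every $k\ge1$ and every $m\ge0$,
\[
\mu_k(g)\le52\,(1+m)\,|\mu_0(g)|\qquad\text{as soon as }\ (2m+1)^2c^2\ge\tau+69k .
\]
If $\tau=0$, then for all $g$ and all $k\ge1$
\[
\mu_k(g)\le\Big(78+216\sqrt{k/c^2}\Big)\,|\mu_0(g)| .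
\]
\end{proposition}

\begin{proof}
Take $a=c_1=c$ and $B=1$ in Theorem~\ref{thm:A}, so $N_m=\frac18\big((2m+1)^2c^2-\tau\big)$. Since $8/\eta<69$, the stated condition implies $N_m\ge k/\eta$, and since $6/\eta<52$ and $\mu_k\le\mu_k-\mu_0$, the first bound follows. Let $\tau=0$, put $y=\sqrt{69k/c^2}$, and let $m\ge0$ be least with $2m+1\ge y$. Either $m=0$ or $2m-1<y$, and in both cases $1+m\le\frac12(3+y)$. Finally $52\cdot\frac32=78$, and $26\sqrt{69}<216$ because $26^2\cdot69=46644<46656=216^2$.
\end{proof}

Consequently $|\mu_0(g_i)|/\mu_{k_i}(g_i)\to0$ with $\mu_{k_i}(g_i)>0$ is impossible for every bounded sequence $k_i$, not only for a constant one.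

The order $\sqrt{k/c^2}$ is optimal. On $\Sigma_\gamma\times\Sigma_{\gamma'}$, where $\tau=0$ and $c^2=K^2=8(\gamma-1)(\gamma'-1)$, take the product of two metrics of curvature $-1$. Then $s=-4$ and $\mu_0=-\frac23$, and by the Gauss--Bonnet theorem the volume is $4\pi(\gamma-1)\cdot4\pi(\gamma'-1)=2\pi^2c^2$. Weyl's law in dimension four, $k\sim\frac{\mathrm{vol}}{32\pi^2}\mu_k^2$, reads $k\sim\frac{c^2}{16}\mu_k^2$, so $\mu_k\sim4\sqrt{k/c^2}$ and
\[
\frac{\mu_k}{|\mu_0|}\sim6\sqrt{k/c^2}\qquad(k\to\infty).
\]
Thus the second bound of Proposition~\ref{prop:growth} is sharp in $k$ and $c^2$ up to a universal factor, at most $216/6=36$ in the leading term. Up to this factor, no metric on $\Sigma_\gamma\times\Sigma_{\gamma'}$ separates the high eigenvalues from $\mu_0$ better than the product of hyperbolic metrics.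

\begin{thebibliography}{9}

\bibitem{Report}
``Abstract. One of the fundamental problems in Riemannian geometry is to understand the relation of locally defined curvature invariants and global properties of \dots'',
\texttt{https://www.mfo.de/document/1432/OWR\_2014\_36.pdf}.

\bibitem{BD}
B\"ar and Dahl, \emph{Small eigenvalues of the conformal Laplacian}, Geom. Funct. Anal. 13 (2003).

\bibitem{Morgan}
Morgan, \emph{The Seiberg--Witten equations and applications to the topology of smooth four-manifolds}.

\bibitem{Taubes}
Taubes, Math. Res. Lett. 1 (1994), 809--822.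

\bibitem{Witten}
Witten, \emph{Monopoles and four-manifolds}, Math. Res. Lett. 1 (1994).

\end{thebibliography}
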